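
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{A partition relation for quadruples in the lexicographic order on ${}^{\omega_1}2$ under determinacy}


\begin{abstract}
Working in $\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$, we show that for all countable ordinals $\alpha,\beta$ the lexicographically ordered set ${}^{\omega_1}2$ satisfies the partition relation $\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle\rightarrow(\alpha^*+\beta\,\vee\,\alpha+\beta^*,\,5)^4$. The case $\alpha=\omega+2$, $\beta=\omega$ yields the relation with goals $2+\omega^*+\omega$ and $\omega+\omega^*$, which was posed as a conjecture. We also determine which nonempty sets of countable order types can serve as goals when the second entry is $5$, and which can when it is a given finite $n\ge7$. The proof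 combines Baire category in $V$ with the Erd\H{o}s--Rado theorem in an inner model of choice whose relevant cardinals are countable in $V$.
\end{abstract}

\section{Introduction}

\subsection*{The relation}

Let $L=\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle$ be the set of all functions $x:\omega_1\to2$, ordered by $x<_{\mathrm{lex}}y$ iff $x\ne y$ and $x(\xi)<y(\xi)$ at the least $\xi$ with $x(\xi)\neq y(\xi)$. For $X\subseteq L$ let $[X]^4$ be the set of $4$-element subsets of $X$, and let $\operatorname{otp}(X)$ be the order type of $X$. We write $\varphi^*$ for the reverse of an order type $\varphi$, and sums of order types are ordered sums. For a set $\mathcal K$ of order types and $n<\omega$, the relation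
\[
L\rightarrow\Big(\bigvee\mathcal K,\,n\Big)^4
\]
says that for every partition $[L]^4=P_0\cup P_1$ either
\begin{itemize}
\item[(a)] there is $X\subseteq L$ with $[X]^4\subseteq P_0$ and $\operatorname{otp}(X)\in\mathcal K$, or
\item[(b)] there is $Y\subseteq L$ with $|Y|=n$ and $[Y]^4\subseteq P_1$.
\end{itemize}
For $\mathcal K=\{\varphi,\psi\}$ we write $L\rightarrow(\varphi\vee\psi,n)^4$, and for $\mathcal K=\{\varphi\}$ we write $L\rightarrow(\varphi,n)^4$. We call the members of $\mathcal K$ the \emph{goals}. We view a partition as a coloring $c:[L]^4\to2$ with $P_i=c^{-1}(i)$, and we call a set \emph{$P_i$-homogeneous} if all its $4$-subsets lie in $P_i$.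

So we ask how large the size $n$ may be, and how rich the order types in $\mathcal K$, if every coloring without a $P_1$-homogeneous set of size $n$ is to have a $P_0$-homogeneous set with type in $\mathcal K$. The following instance was posed as Conjecture~4.18 of \cite{potpourri}: in $\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$,
\begin{equation}\label{eq:conj}
\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle\rightarrow\left(2+\omega^*+\omega\ \vee\ \omega+\omega^*,\,5\right)^4 .
\end{equation}
Here $\mathsf{DC}$ is the Axiom of Dependent Choices and $\mathsf{AD}_{\mathbb R}$ is the Axiom of Determinacy for games on the reals.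

\subsection*{Why two order types, and why five}

A quadruple of points of a lexicographic order spans a finite binary tree, and the simplest colorings depend only on the shape of that tree. There are four shapes (Figure~\ref{fig:shapes}): two combs, a balanced shape and a zigzag shape. If one colors the zigzag quadruples $1$ and all others $0$, then no five points are $P_1$-homogeneous, and every $P_0$-homogeneous set has type $\alpha^*+\beta$ with $\alpha,\beta$ ordinals. If one colors the balanced quadruples $1$ and all others $0$, the same holds with $\alpha+\beta^*$. So with $n=5$ a type of each of these two kinds must be among the goals. Conversely, a short computation (Proposition~\ref{prop:toy}) shows that for colorings depending only on the shape these two kinds suffice; the number $5$ enters through a five-point set all of whose quadruples are balanced or zigzag. The natural guess is that under determinacy, where all sets of reals have the Baire property, arbitrary colorings behave no worse. Theorem~A says that this guess is correct.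

\begin{theoremA}[$\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$]
For all $\alpha,\beta<\omega_1$: $\;L\rightarrow(\alpha^*+\beta\ \vee\ \alpha+\beta^*,\,5)^4$.
\end{theoremA}

\begin{corollary}[$\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$]
The relation \eqref{eq:conj} holds.
\end{corollary}

\begin{proof}
Take $\alpha=\omega+2$ and $\beta=\omega$. Then $\alpha^*+\beta=2+\omega^*+\omega$, and $\alpha+\beta^*=\omega+2+\omega^*$ contains a subset of type $\omega+\omega^*$. Subsets of $P_0$-homogeneous sets are $P_0$-homogeneous.
\end{proof}

The second theorem shows how sharp this is.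

\begin{theoremB}[$\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$]
Let $\mathcal K$ be a nonempty set of countable order types.
\begin{enumerate}
\item $L\to(\bigvee\mathcal K,5)^4$ iff some $K\in\mathcal K$ has the form $\alpha^*+\beta$ and some $K'\in\mathcal K$ has the form $\gamma+\delta^*$, with $\alpha,\beta,\gamma,\delta<\omega_1$.
\item For $7\le n<\omega$: $L\to(\bigvee\mathcal K,n)^4$ iff some $K\in\mathcal K$ is an ordinal or a reversed ordinal.
\end{enumerate}
\end{theoremB}

In particular $5$ cannot be replaced by $7$ in \eqref{eq:conj}. The case $n=6$ is not settled here.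

\subsection*{The method}

We need large homogeneous sets for colorings in a universe without the Axiom of Choice. For a coloring $c$ we pass to the inner model $M=\mathrm{HOD}[c]$, which satisfies choice. Its cardinals, as far as we need them, are countable ordinals in $V$. Inside $M$ we do not see $c$ itself; we see only which color $c$ takes \emph{on a comeager set} of branches through four given nodes of a tree. Since all sets of reals have the Baire property, four nodes can always be extended so that such a color is decided. This lets $M$ build large families of nodes and apply the Erd\H{o}s--Rado theorem to the decided colors. A family of nodes in $M$ whose quadruples all decide $0$ is countable in $V$, so Baire category turns it back into a genuine $P_0$-homogeneous subset of $L$.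

Section~\ref{sec:shapes} treats colorings by shape; it contains the plan of the main proof and the colorings for the negative half of Theorem~B. Section~\ref{sec:decide} sets up decisions and gives a first application, which is also the positive half of Theorem~B(2). Sections~\ref{sec:lemmas}--\ref{sec:cases} prove Theorem~A, and Section~\ref{sec:B} assembles Theorem~B.

\section{Shapes of quadruples}\label{sec:shapes}

\subsection{Differences}

For $x\ne y$ in $L$ let $\Delta(x,y)$ be the least $\xi$ with $x(\xi)\neq y(\xi)$. For $x_0<\dots<x_k$ in $L$ put $d_m=\Delta(x_m,x_{m+1})$. Then for $i<j$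
\begin{equation}\label{eq:min}
\Delta(x_i,x_j)=\min(d_i,\dots,d_{j-1}),\quad\text{and this minimum is attained exactly once.}
\end{equation}
Indeed, let $\delta$ be the minimum. The points $x_i,\dots,x_j$ agree below $\delta$, and in the sequence $x_i(\delta),\dots,x_j(\delta)$ the step from $x_m(\delta)$ to $x_{m+1}(\delta)$ is trivial if $d_m>\delta$ and goes from $0$ to $1$ if $d_m=\delta$. The latter happens at least once by the choice of $\delta$, and at most once because no step goes from $1$ to $0$. So $x_i(\delta)=0$ and $x_j(\delta)=1$. In particular, consecutive $d_m$ are different.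

A set $X\subseteq L$ with at least two elements \emph{splits}: if $\delta$ is the least value of $\Delta$ on pairs from $X$, then all elements of $X$ agree below $\delta$, and $X=A\cup B$ with $A=\{x\in X:x(\delta)=0\}$ and $B=\{x\in X:x(\delta)=1\}$ nonempty, $A<B$, $\Delta(a,b)=\delta$ for $a\in A$, $b\in B$, and all differences inside $A$ or inside $B$ are $>\delta$.

\begin{definition}
A quadruple $x_0<x_1<x_2<x_3$ is a \emph{right comb} if $d_0<d_1<d_2$, a \emph{left comb} if $d_0>d_1>d_2$, \emph{balanced} if $d_1<d_0$ and $d_1<d_2$, and a \emph{zigzag} if $d_1>d_0$ and $d_1>d_2$.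
\end{definition}

Since consecutive $d_m$ differ, every quadruple has exactly one of these four shapes.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\begin{scope}
\draw (0.75,0)--(0,1.5); \draw (0.75,0)--(1.5,1.5);
\draw (1,0.5)--(0.5,1.5); \draw (1.25,1)--(1,1.5);
\node at (0.75,-0.35) {\small right comb};
\end{scope}
\begin{scope}[xshift=2.9cm]
\draw (0.75,0)--(0,1.5); \draw (0.75,0)--(1.5,1.5);
\draw (0.5,0.5)--(1,1.5); \draw (0.25,1)--(0.5,1.5);
\node at (0.75,-0.35) {\small left comb};
\end{scope}
\begin{scope}[xshift=5.8cm]
\draw (0.75,0)--(0,1.5); \draw (0.75,0)--(1.5,1.5);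
\draw (0.25,1)--(0.5,1.5); \draw (1.25,1)--(1,1.5);
\node at (0.75,-0.35) {\small balanced};
\end{scope}
\begin{scope}[xshift=8.7cm]
\draw (0.75,0)--(0,1.5); \draw (0.75,0)--(1.5,1.5);
\draw (1,0.5)--(0.5,1.5); \draw (0.75,1)--(1,1.5);
\node at (0.75,-0.35) {\small zigzag};
\end{scope}
\end{tikzpicture}
\caption{The shapes of a quadruple $x_0<x_1<x_2<x_3$ (the upper ends, from left to right). The height of a splitting point represents the ordinal $d_m$ at which neighbors split. The mirror image of the zigzag shown is also a zigzag.}\label{fig:shapes}
\end{figure}

\subsection{Colorings that depend only on the shape}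

The following toy case of Theorem~A is the pattern for the whole proof. Write $x^\frown0^\infty$ for the extension of a sequence $x$ of countable length to an element of ${}^{\omega_1}2$ by zeros, and $0^\xi,1^\xi$ for constant sequences of length $\xi$.

\begin{proposition}\label{prop:toy}
Let $c(\{x_0,\dots,x_3\})$ depend only on the shape of the quadruple, and suppose there is no $P_1$-homogeneous set of size $5$. Then for all $\alpha,\beta<\omega_1$ there is a $P_0$-homogeneous set of type $\alpha^*+\beta$ or $\alpha+\beta^*$.
\end{proposition}

\begin{proof}
\emph{Combs have color $0$.} The points $1^\xi{}^\frown0^\infty$ $(\xi<5)$ increase with $\xi$, and two of them with indices $\xi<\xi'$ have difference $\xi$. So all their quadruples are right combs, and right combs cannot have color $1$. The points $0^\xi{}^\frown1^\frown0^\infty$ $(\xi<5)$ decrease with $\xi$, two of them with indices $\xi<\xi'$ have difference $\xi$, and all their quadruples are left combs. So left combs cannot have color $1$ either.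

\emph{Not both other shapes have color $1$.} Consider the five points
\begin{equation}\label{eq:five}
a_0=000\cdots\ <\ a_1=0100\cdots\ <\ b_0=1000\cdots\ <\ b_1=10100\cdots\ <\ b_2=1100\cdots .
\end{equation}
The three quadruples $a_0,a_1,b_i,b_j$ have $d_1=0$ and are balanced. The two quadruples $a_i,b_0,b_1,b_2$ have $(d_0,d_1,d_2)=(0,2,1)$ and are zigzags. So if both shapes had color $1$, these five points would be $P_1$-homogeneous.

\emph{If balanced quadruples have color $0$}, consider the set
\[
\{0^\frown0^\xi{}^\frown1^\frown0^\infty:\xi<\alpha\}\cup\{1^\frown1^\xi{}^\frown0^\infty:\xi<\beta\}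
\]
of type $\alpha^*+\beta$. Quadruples with at least three points in the first part are left combs, those with at least three points in the second part are right combs, and the others are balanced. So all have color $0$.

\emph{If zigzags have color $0$}, consider the set
\[
\{1^\xi{}^\frown0^\infty:\xi<\alpha\}\cup\{1^\alpha{}^\frown0^\xi{}^\frown1^\frown0^\infty:\xi<\beta\}
\]
of type $\alpha+\beta^*$. A point $1^\xi{}^\frown0^\infty$ with $\xi<\alpha$ differs from each larger point of the set at $\xi$, and the points of the second part differ from each other at places $\ge\alpha$. So quadruples with at least two points in the first part are right combs. Those with exactly one point there are zigzags, and those inside the second part are left combs. All have color $0$.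
\end{proof}

\subsection{Three colorings}

We now show that the shapes impose the restrictions in Theorem~B. Only $\mathsf{ZF}+\mathsf{DC}$ is used.

\begin{lemma}\label{lem:star}
Let $B\subseteq L$. If $\Delta(y_0,y_1)<\Delta(y_1,y_2)$ for all $y_0<y_1<y_2$ in $B$, then $B$ is well-ordered. If $\Delta(y_0,y_1)>\Delta(y_1,y_2)$ for all such triples, then $B$ is reversely well-ordered.
\end{lemma}

\begin{proof}
In the first case, if $B$ is not well-ordered, there is by $\mathsf{DC}$ a decreasing sequence $(y_n)_{n<\omega}$ in $B$. Then $\Delta(y_{n+2},y_{n+1})<\Delta(y_{n+1},y_n)$ for all $n$, an infinite descent of ordinals. In the second case, if $B$ is not reversely well-ordered, an increasing sequence $(y_n)_{n<\omega}$ in $B$ gives the descent $\Delta(y_n,y_{n+1})>\Delta(y_{n+1},y_{n+2})$.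
\end{proof}

\begin{lemma}\label{lem:colorings}
\begin{enumerate}
\item Let $c_1$ color exactly the zigzags $1$. There is no $P_1$-homogeneous set of size $5$, and every $P_0$-homogeneous set has type $\alpha^*+\beta$ for ordinals $\alpha,\beta$.
\item Let $c_2$ color exactly the balanced quadruples $1$. There is no $P_1$-homogeneous set of size $5$, and every $P_0$-homogeneous set has type $\alpha+\beta^*$ for ordinals $\alpha,\beta$.
\item Let $c_3$ color exactly the combs $0$. There is no $P_1$-homogeneous set of size $7$, and every infinite $P_0$-homogeneous set is well-ordered or reversely well-ordered.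
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $\{x_0<\dots<x_4\}$ were $P_1$-homogeneous, then $\{x_0,\dots,x_3\}$ would give $d_1>d_2$ and $\{x_1,\dots,x_4\}$ would give $d_2>d_1$. Let $X$ be $P_0$-homogeneous; we may assume $|X|\ge2$. Split $X=A\cup B$ at its least difference $\delta$. For $a\in A$ and $y_0<y_1<y_2$ in $B$ the quadruple $a,y_0,y_1,y_2$ has $d_0=\delta<d_1$. It is not a zigzag, so $d_1<d_2$, that is, $\Delta(y_0,y_1)<\Delta(y_1,y_2)$. By Lemma~\ref{lem:star}, $B$ is well-ordered. For $y_0<y_1<y_2$ in $A$ and $b\in B$ the quadruple $y_0,y_1,y_2,b$ has $d_2=\delta<d_1$. It is not a zigzag, so $d_0>d_1$, and $A$ is reversely well-ordered by Lemma~\ref{lem:star}.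

(2) Five $P_1$-homogeneous points would give $d_1<d_2$ and $d_2<d_1$ as above. Let $X$ be $P_0$-homogeneous, let $I$ be the set of $x\in X$ such that $\{y\in X:y\le x\}$ is well-ordered, and let $J=X\setminus I$. Then $I$ is an initial segment of $X$. It is well-ordered: if $x\in S\subseteq I$, then the least element of $\{y\in S:y\le x\}$ is the least element of $S$. Suppose $J$ is not reversely well-ordered, and choose $y_0<y_1<\cdots$ in $J$. Since $y_0\notin I$, there are $x_0>x_1>\cdots$ in $X$ with $x_0<y_0$. The set $Z=\{x_n:n<\omega\}\cup\{y_n:n<\omega\}$ has type $\omega^*+\omega$. Split $Z=A'\cup B'$. As a nonempty initial segment, $A'$ contains infinitely many $x_n$; as a nonempty final segment, $B'$ contains infinitely many $y_n$. Two points of $A'$ and two of $B'$ form a balanced quadruple, a contradiction. So $J$ is reversely well-ordered.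

(3) For a finite nonempty set $S\subseteq L$ let $R(S)$ be the largest size of a nonempty subset of $S$ whose consecutive differences strictly increase, and let $R'(S)$ be the same with ``decrease''. Let $|S|\ge2$ and let $S=A\cup B$ be the splitting. If a subset with increasing differences meets both parts, then its crossing difference is the smallest one and so comes first; hence the subset has just one point in $A$. Conversely, any point of $A$ may be put in front of such a subset of $B$. Together with the mirror image of this argument we get
\[
R(S)=\max(R(A),1+R(B)),\qquad R'(S)=\max(R'(B),1+R'(A)).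
\]
For $r,l\ge1$ let $h(r,l)$ be the supremum of the sizes of finite nonempty sets $S$ with $R(S)\le r$ and $R'(S)\le l$. Two-element sets have $R=R'=2$, so $h(1,l)=h(r,1)=1$. For $r,l\ge2$ and $|S|\ge2$ the formulas give $R(A)\le r$, $R'(A)\le l-1$, $R(B)\le r-1$ and $R'(B)\le l$, so
\[
h(r,l)\le h(r,l-1)+h(r-1,l).
\]
Hence $h(2,2)\le2$, then $h(3,2)\le1+2=3$ and $h(2,3)\le2+1=3$, and $h(3,3)\le6$. A finite nonempty $P_1$-homogeneous set contains no combs, so it has $R,R'\le3$ and at most six elements.

Let $X$ be an infinite $P_0$-homogeneous set with splitting $X=A\cup B$. If $|A|,|B|\ge2$, two points of each form a balanced quadruple, which has color $1$. So $|A|=1$ or $|B|=1$. If $A=\{a\}$ and $y_0<y_1<y_2$ are in $B$, then $a,y_0,y_1,y_2$ is a comb with $d_0$ minimal, so $\Delta(y_0,y_1)<\Delta(y_1,y_2)$. By Lemma~\ref{lem:star}, $B$ is well-ordered, and so is $X$. If $B=\{b\}$ and $y_0<y_1<y_2$ are in $A$, then $y_0,y_1,y_2,b$ is a comb with $d_2$ minimal, so $\Delta(y_0,y_1)>\Delta(y_1,y_2)$, and $A$ and $X$ are reversely well-ordered.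
\end{proof}

\begin{remark}
The bound of six elements in (3) is attained. Put $a_0=00\cdots$, $a_1=0100\cdots$, $a_2=01100\cdots$ and take $b_0,b_1,b_2$ from \eqref{eq:five}. Quadruples with three points $a_i$ have differences $(1,2,0)$, those with three points $b_i$ have $(0,2,1)$, and those with two of each are balanced. So all fifteen quadruples have $c_3$-color $1$, and $c_3$ gives no information for $n=6$.
\end{remark}

\section{Deciding colors in an inner model}\label{sec:decide}

\subsection{What is used of determinacy}

Apart from $\mathsf{ZF}+\mathsf{DC}$ we use only two standard consequences of $\mathsf{AD}$, hence of $\mathsf{AD}_{\mathbb R}$.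
\begin{itemize}
\item[(BP)] Every subset of ${}^\omega\omega$ has the Baire property, that is, differs from an open set by a meager set.
\item[(W)] Every well-orderable set of reals is countable.
\end{itemize}
For (W): under $\mathsf{AD}$ an uncountable set of reals has a perfect subset, and so $\mathbb R$ injects into it. If the set were well-orderable, $\mathbb R$ would be well-orderable, and there would be a set of reals without the Baire property, contradicting (BP). Fact (BP) will let us decide colors, and (W) will make the relevant part of the inner model countable.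

\subsection{The model and its cardinals}

Fix $\alpha,\beta<\omega_1$ and a coloring $c:[L]^4\to2$. Let $M=\mathrm{HOD}[c]$ be the class of all sets $x$ such that $x$ and all elements of its transitive closure are definable from ordinals and the parameter $c$. By \cite[Ch.~13]{jech}, $M$ is a transitive model of $\mathsf{ZFC}$ containing all ordinals. It is a class definable from $c$, and every subset of $M$ that is a set definable from ordinals and $c$ is an element of $M$. The coloring $c$ itself need not be in $M$.

If $\lambda$ is an infinite ordinal that is countable in $V$, then $\mathcal P(\lambda)\cap M$ is well-orderable, by choice in $M$, and injects into $\mathcal P(\omega)$. So it is countable by (W), and therefore $(2^{|\lambda|})^M<\omega_1$ and $(|\lambda|^+)^M<\omega_1$. We may iterate this finitely often. Working in $M$, choose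
\begin{itemize}
\item an infinite cardinal $\lambda<\omega_1^V$ with $\alpha,\beta<\lambda^+$ (for example the maximum of $\omega$ and the $M$-cardinalities of $\alpha$ and $\beta$);
\item $\nu=(2^\lambda)^+$, $\ \mu=2^\nu$, $\ \Theta=\beth_3(\mu)^+$, $\ \kappa=(2^\Theta)^+$.
\end{itemize}
Here $\beth_0(\mu)=\mu$ and $\beth_{k+1}(\mu)=2^{\beth_k(\mu)}$. All these ordinals, computed in $M$, are countable in $V$. From now on cardinal arithmetic is meant in $M$.

Recall that $\theta\to(\tau)^k_\chi$ means that every coloring of $[\theta]^k$ with at most $\chi$ colors is constant on $[H]^k$ for some $H\subseteq\theta$ of order type $\tau$. The Erd\H{o}s--Rado theorem $\beth_k(\chi)^+\to(\chi^+)^{k+1}_\chi$ (for infinite $\chi$), applied in $M$, gives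
\begin{equation}\label{eq:ER}
\nu\to(\lambda^+)^2_4,\qquad \Theta\to(\mu^+)^3_\mu,\qquad \Theta\to(\mu^+)^4_\mu ,
\end{equation}
where the second relation holds because already $\beth_2(\mu)^+\le\Theta$ has this property.

The roles are as follows. The homogeneous set we want is indexed by sets of size at most $\lambda$. It is chosen from blocks of $\nu$ nodes, and $\mu$ bounds the number of colorings of pairs of positions in blocks. We homogenize along sequences of length $\Theta$. Finally, $\kappa$ is so large that recursions of length $2^\Theta$ stay below it.

\subsection{Nodes and branches}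

Let $P=({}^{<\kappa}2)^M$. A node $p\in P$ is given by its length and the set of places where it is $1$, and $\mathcal P(\kappa)\cap M$ is countable in $V$. So \emph{$P$ is countable in $V$}. The elements of $P$ are \emph{nodes}. In $M$ the cardinal $\kappa$ is regular, so the union of a $\subseteq$-chain of fewer than $\kappa$ nodes which lies in $M$ is a node. For incomparable nodes, $p<q$ means $p(\xi)<q(\xi)$ at the first difference. An \emph{antichain} is a set, or an injectively indexed family, of pairwise incomparable nodes. Extending the members of an antichain preserves incomparability and order. We write $t^\frown i$ for the one-point extension of $t$ by $i$.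

In $V$ let $\mathcal Z=\{z\in{}^\kappa2:z{\restriction}\gamma\in M\text{ for all }\gamma<\kappa\}$, with basic open sets $N_p=\{z\in\mathcal Z:p\subset z\}$ for $p\in P$. Each $N_p$ is nonempty: extend $p$ by zeros. Since $\kappa$ is a countable limit ordinal in $V$, we may fix an increasing cofinal sequence $(\gamma_n)_{n<\omega}$ in $\kappa$. Then $z\mapsto(z{\restriction}\gamma_n)_n$ is a homeomorphism of $\mathcal Z$ onto the closed set of those $(s_n)\in P^\omega$ ($P$ discrete) for which $s_n$ has length $\gamma_n$ and $s_n\subset s_{n+1}$. So $\mathcal Z$ is a zero-dimensional Polish space. It has no isolated points, as $N_{p^\frown0}$ and $N_{p^\frown1}$ are nonempty and disjoint.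

For $z\in\mathcal Z$ let $\bar z\in{}^{\omega_1}2$ be its extension by zeros. If $p<q$ are incomparable nodes, $z\in N_p$ and $z'\in N_q$, then $\bar z<_{\mathrm{lex}}\bar z'$.

\begin{lemma}
Every subset of $\mathcal Z^4$ has the Baire property.
\end{lemma}

\begin{proof}
The space $T=\mathcal Z^4$ is a nonempty zero-dimensional Polish space without isolated points. Let $Q\subseteq T$ be countable and dense. Then $T\setminus Q$ is a dense $G_\delta$ set, hence a nonempty zero-dimensional Polish space. No compact $K\subseteq T\setminus Q$ has nonempty interior in $T\setminus Q$: if $U\ne\emptyset$ is open in $T$ and $U\setminus Q\subseteq K$, then $U\subseteq\overline{U\setminus Q}\subseteq K$, contradicting $U\cap Q\neq\emptyset$. By the Alexandrov--Urysohn theorem (a nonempty zero-dimensional Polish space all of whose compact subsets have empty interior is homeomorphic to ${}^\omega\omega$), $T\setminus Q\cong{}^\omega\omega$. So by (BP) every subset of $T\setminus Q$ has the Baire property in $T\setminus Q$. Since a nowhere dense subset of the dense subspace $T\setminus Q$ is nowhere dense in $T$, and $Q$ is meager, every subset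 of $T$ has the Baire property in $T$.
\end{proof}

\subsection{Decisions}

\begin{definition}
A $4$-element antichain $\{p_0,\dots,p_3\}$ \emph{decides} $i\in2$ if the set of $\vec z\in\prod_{j<4}N_{p_j}$ with $c(\{\bar z_0,\dots,\bar z_3\})=i$ is comeager in $\prod_{j<4}N_{p_j}$.
\end{definition}

The $\bar z_j$ are distinct because the $p_j$ are incomparable, and the definition does not depend on the enumeration. Note what a decision does: it replaces the color of four points of $L$, about which $M$ may know nothing, by a property of four nodes in $M$.

\begin{lemma}\label{lem:F}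
\begin{itemize}
\item[\textup{(F1)}] An antichain decides at most one color, and decisions persist when nodes are extended.
\item[\textup{(F2)}] Every $4$-element antichain $\{p_0,\dots,p_3\}$ has an extension $q_j\supseteq p_j$ $(j<4)$ that decides some $i$.
\item[\textup{(F3)}] The relation ``decides'' is an element of $M$.
\item[\textup{(F4)}] In $M$: if $(p_a)_{a\in E}$ is an antichain with $|E|<\kappa$ and $\mathcal Q\subseteq[E]^4$, then there are $q_a\supseteq p_a$ $(a\in E)$ such that $\{q_a:a\in Q\}$ decides for each $Q\in\mathcal Q$.
\item[\textup{(F5)}] If $D\subseteq P$ is an antichain all of whose $4$-subsets decide $i$, then there is a $P_i$-homogeneous $X\subseteq L$ order isomorphic to $D$.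
\end{itemize}
\end{lemma}

\begin{proof}
(F1) holds by the Baire category theorem, and because a set comeager in a space is comeager in each nonempty open subset.

(F2) One of the two sets $\{\vec z\in\prod_jN_{p_j}:c(\{\bar z_0,\dots,\bar z_3\})=i\}$, $i<2$, is nonmeager. It has the Baire property, so it is comeager in some nonempty open subset of $\prod_jN_{p_j}$. This open set includes a box $\prod_jN_{q_j}$ with $q_j\supseteq p_j$, since such boxes form a base of $\prod_jN_{p_j}$.

(F3) The relation is a subset of $M$ definable from $c$ and $\kappa$.

(F4) By (F3), $M$ knows the relation, and so (F1) and (F2) hold in $M$. In $M$ let $\mathcal Q=\{Q_j:j<\theta\}$ with $\theta<\kappa$. Start with $p^0_a=p_a$. Given $(p^j_a)_{a\in E}$, extend the four nodes $p_a^j$, $a\in Q_j$, to a deciding antichain $(p_a^{j+1})_{a\in Q_j}$ by (F2), and let $p_a^{j+1}=p_a^j$ for $a\notin Q_j$; take unions at limits. Put $q_a=p_a^\theta$. Decisions persist by (F1).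

(F5) In $V$ the set $D$ is countable, so $\prod_{p\in D}N_p$ is a nonempty Polish space. For each $4$-subset $\{p_0,\dots,p_3\}$ of $D$, the set of $(z_p)_{p\in D}$ with $c(\{\bar z_{p_0},\dots,\bar z_{p_3}\})=i$ is comeager, being the preimage of a comeager set under the projection, which is continuous and open. There are countably many such sets, so they have a common element $(z_p)_{p\in D}$. Let $X=\{\bar z_p:p\in D\}$.
\end{proof}

A family is \emph{fully decided} if all its $4$-subsets decide; by (F4) every antichain in $M$ of size $<\kappa$ extends to a fully decided one. Countability of $P$ in $V$ is what makes (F5) work, and choice in $M$ is what makes (F4) work.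

\subsection{A first application}

If the goal is an ordinal or a reversed ordinal, these tools suffice.

\begin{proposition}\label{prop:comb}
For all $\alpha<\omega_1$ and $n<\omega$: $L\to(\alpha,n)^4$ and $L\to(\alpha^*,n)^4$.
\end{proposition}

\begin{proof}
Given a coloring, define $M$, $\lambda,\nu,\mu,\Theta,\kappa$ and $P$ as above (with $\beta=0$). In $M$ let $t_\xi=1^\xi$ for $\xi<\Theta$. The nodes $t_\xi{}^\frown0$ form an antichain that increases with $\xi$. Extend it to a fully decided family $(y_\xi)_{\xi<\Theta}$. By \eqref{eq:ER} there is $H\subseteq\Theta$ of type $\mu^+>\alpha$ such that all $4$-subsets of $\{y_\xi:\xi\in H\}$ decide one color $i$. If $i=0$, (F5) applied to the first $\alpha$ of these nodes gives a $P_0$-homogeneous set of type $\alpha$. If $i=1$, (F5) applied to the first $n$ of them gives a $P_1$-homogeneous set of size $n$. For $\alpha^*$ use $0^\xi{}^\frown1$ instead of $1^\xi{}^\frown0$.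
\end{proof}

This corresponds to the first step of Proposition~\ref{prop:toy}, where combs have color $0$. For Theorem~A we must also control the balanced or the zigzag quadruples, and now their colors depend on the nodes, not just on the shape.

\section{Good triples and dense patterns}\label{sec:lemmas}

\emph{From here to the end of Section~\ref{sec:cases} we assume that there is no $P_1$-homogeneous set of size $5$.} We must find a $P_0$-homogeneous set of type $\alpha^*+\beta$ or $\alpha+\beta^*$. By (F5) the assumption gives:
\begin{itemize}
\item[(F6)] No $5$-element antichain has all its $4$-subsets deciding $1$. In particular, if all $4$-subsets of an infinite antichain decide the same color, that color is $0$.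
\end{itemize}
By (F5) it suffices to find in $M$ an antichain of type $\alpha^*+\beta$ or $\alpha+\beta^*$ all of whose $4$-subsets decide $0$. \emph{From now on, until such an antichain is found, we work in $M$.}

\subsection{Good triples}

We shall build a ``spine'' of nodes climbing to the right, with a large block of nodes attached on its left at each step. Each block should be a decreasing antichain, and it should decide $0$ internally and together with one later node. The next lemma says that above a suitable node this can always be arranged.

\begin{definition}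
For $t\in P$, $p\supseteq t^\frown0$ and $q\supseteq t^\frown1$, the triple $(t,p,q)$ is \emph{good} if there are $q'\supseteq q$ and an antichain $(x_\eta)_{\eta<\nu}$ of extensions of $p$, with $x_{\eta'}<x_\eta$ for $\eta<\eta'$, such that all $4$-subsets of $\{x_\eta:\eta<\nu\}\cup\{q'\}$ decide $0$.
\end{definition}

\begin{lemma}\label{lem:good}
There is $s\in P$ such that every triple $(t,p,q)$ as above with $t\supseteq s$ is good.
\end{lemma}

\begin{proof}
Otherwise every node has an extension that is the first entry of a triple that is not good. Build nodes $s_\xi$ $(\xi<\Theta)$ recursively: $s_0=\emptyset$; given $s_\xi$ choose a triple $(t_\xi,p_\xi,q_\xi)$ that is not good with $t_\xi\supseteq s_\xi$, and put $s_{\xi+1}=p_\xi$; take unions at limits. For $\xi<\xi'$ we have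
\[
q_{\xi'}\supseteq t_{\xi'}\supseteq s_{\xi'}\supseteq p_\xi\supseteq t_\xi{}^\frown0,\qquad q_\xi\supseteq t_\xi{}^\frown1 ,
\]
so $(q_\xi)_{\xi<\Theta}$ is an antichain that decreases with $\xi$. Extend it by (F4) to a fully decided family $(\hat q_\xi)_{\xi<\Theta}$. By \eqref{eq:ER} there is $H\subseteq\Theta$ of type $\mu^+$ such that all $4$-subsets of $\{\hat q_\xi:\xi\in H\}$ decide the same color, which is $0$ by (F6). Let $\xi_0=\min H$. Then $q'=\hat q_{\xi_0}\supseteq q_{\xi_0}$, and the nodes $\hat q_\xi\supseteq p_{\xi_0}$ for the next $\nu$ elements $\xi$ of $H$, witness that $(t_{\xi_0},p_{\xi_0},q_{\xi_0})$ is good, a contradiction.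
\end{proof}

Fix such an $s$.

\subsection{Dense patterns}

A quadruple with two nodes $e_a,e_b$ built earlier and two nodes $p,q$ still to be split off higher up will decide some color $\varepsilon(a,b)$. If we just decide it as we go along, we lose control: should we later want to split again, we could get a different color. So we want, before splitting, a prediction $\varepsilon$ of these colors that can be realized over and over again, however far we have climbed. This is a density requirement, and it can be met because there are few predictions compared with $\kappa$.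

\begin{definition}
A \emph{state} is a pair $\sigma=(e,v)$, where $e=(e_a)_{a\in E}$ with $|E|\le\Theta$, such that the nodes $e_a$ together with the node $v$ form an antichain. Write $(e',v')\le(e,v)$ if the index sets agree, $e'_a\supseteq e_a$ for all $a$, and $v'\supseteq v$.

A \emph{pattern} on $E$ is a function $\varepsilon:[E]^2\to2$; we write $\varepsilon(a,b)$ for $\varepsilon(\{a,b\})$. A \emph{realization of $\varepsilon$ below $(e,v)$} is a tuple $(t,p,q,e')$ with $t\supseteq v$, $p\supseteq t^\frown0$, $q\supseteq t^\frown1$ and $e'_a\supseteq e_a$ $(a\in E)$ such that $\{e'_a,e'_b,p,q\}$ decides $\varepsilon(a,b)$ for all $a\ne b$ in $E$. The pattern $\varepsilon$ is \emph{dense below $\sigma$} if for every $\sigma'\le\sigma$ there is a realization of $\varepsilon$ below $\sigma'$.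
\end{definition}

A realization below $\sigma'\le\sigma$ is also one below $\sigma$. A decreasing sequence of states of length $<\kappa$ has a lower bound, obtained by taking unions of nodes.

\begin{lemma}\label{lem:dense}
For every state $\sigma$ there are $\sigma^*\le\sigma$ and a pattern $\varepsilon$ that is dense below $\sigma^*$.
\end{lemma}

\begin{proof}
Suppose not. Enumerate the patterns on $E$ as $(\varepsilon_i)_{i<\chi}$ with $\chi\le2^\Theta<\kappa$. Build a decreasing sequence of states $\sigma^i$, $i\le\chi$, with $\sigma^0=\sigma$: since $\varepsilon_i$ is not dense below $\sigma^i$, choose $\sigma^{i+1}\le\sigma^i$ such that there is no realization of $\varepsilon_i$ below $\sigma^{i+1}$; take unions at limits. Let $\sigma^\chi=(e,v)$. Put $t=v$. By (F4), extend the antichain consisting of the $e_a$ $(a\in E)$, $t^\frown0$ and $t^\frown1$ to $e'_a,p,q$ such that all quadruples $\{e'_a,e'_b,p,q\}$ decide. The decided colors form a pattern, say $\varepsilon_i$, and $(t,p,q,e')$ realizes it below $\sigma^\chi\le\sigma^{i+1}$, a contradiction.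
\end{proof}

\section{A spine of blocks}\label{sec:spine}

\subsection{The construction}

We build states $\sigma_\xi=(e^\xi,v_\xi)$ for $\xi\le\Theta$, with index sets $E_\xi=\xi\times\nu$. Start with $v_0=s$. The nodes $v_\xi$ and $e^\xi_a$ (for $\xi$ with $a\in E_\xi$) are $\subseteq$-increasing in $\xi$, with unions at limits. At stage $\xi<\Theta$ proceed as follows (Figure~\ref{fig:spine}).
\begin{itemize}
\item By Lemma~\ref{lem:dense} choose $\sigma^*_\xi=(e^{\xi*},v^*_\xi)\le\sigma_\xi$ and a pattern $\varepsilon^\xi$ on $E_\xi$ dense below $\sigma^*_\xi$.
\item Choose a realization $(t_\xi,p^\xi,q^\xi,e')$ of $\varepsilon^\xi$ below $\sigma^*_\xi$.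
\item Since $t_\xi\supseteq s$, Lemma~\ref{lem:good} gives $q'\supseteq q^\xi$ and $(x_\eta)_{\eta<\nu}$, $x_\eta\supseteq p^\xi$, witnessing that $(t_\xi,p^\xi,q^\xi)$ is good.
\item Put $v_{\xi+1}=q'$, $\ e^{\xi+1}_a=e'_a$ for $a\in E_\xi$, and $e^{\xi+1}_{(\xi,\eta)}=x_\eta$ for $\eta<\nu$.
\end{itemize}
This is again a state: each $e'_a$ is incomparable with $v^*_\xi\subseteq t_\xi$, hence with all extensions of $t_\xi$, and $x_\eta\supseteq t_\xi{}^\frown0$ while $v_{\xi+1}\supseteq t_\xi{}^\frown1$. The nodes with first index $\xi$ form the $\xi$th \emph{block}.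

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0)--(3.8,3.8);
\draw[thick,dotted] (3.8,3.8)--(4.3,4.3);
\foreach \x/\y in {0/0,0.6/0.6,1.8/1.8,2.4/2.4,3.6/3.6} \fill (\x,\y) circle (1.4pt);
\node[right] at (0.05,-0.1) {\small $v_\xi$};
\node[right] at (0.65,0.5) {\small $t_\xi$};
\node[right] at (1.85,1.7) {\small $v_{\xi+1}\supseteq q^\xi$};
\node[right] at (2.45,2.3) {\small $t_{\xi+1}$};
\node[right] at (3.65,3.5) {\small $v_{\xi+2}\supseteq q^{\xi+1}$};
\draw (0.6,0.6)--(-1.3,2.5);
\fill (0,1.2) circle (1.4pt); \node[left] at (-0.05,1.1) {\small $p^\xi$};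
\draw (-0.2,1.4)--(0.3,1.9); \draw (-0.6,1.8)--(-0.2,2.2); \draw (-1,2.2)--(-0.7,2.5);
\node at (-0.5,2.85) {\small block $\xi$};
\draw (2.4,2.4)--(0.5,4.3);
\fill (1.8,3.0) circle (1.4pt); \node[left] at (1.75,2.9) {\small $p^{\xi+1}$};
\draw (1.6,3.2)--(2.1,3.7); \draw (1.2,3.6)--(1.6,4.0); \draw (0.8,4.0)--(1.1,4.3);
\node at (1.3,4.65) {\small block $\xi+1$};
\end{tikzpicture}
\caption{Two steps of the construction (schematic; inclusion of nodes goes upward, the order of nodes from left to right). At $t_\xi$ the spine turns right, toward $q^\xi$ and $v_{\xi+1}$; above $p^\xi$ on the left sits a block of $\nu$ nodes, enumerated from right to left. Later blocks lie above $v_{\xi+1}$, to the right of block~$\xi$.}\label{fig:spine}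
\end{figure}

We record what was achieved. The nodes will later be extended in two different ways, so (S1) and (S2) are stated for arbitrary extensions, which is justified by (F1).
\begin{itemize}
\item[(S1)] Let $a\ne b$ in $E_\xi$. If $g_a\supseteq e^{\xi+1}_a$, $g_b\supseteq e^{\xi+1}_b$, $r\supseteq p^\xi$ and $r'\supseteq v_{\xi+1}$, then $\{g_a,g_b,r,r'\}$ decides $\varepsilon^\xi(a,b)$. (This is the choice of the realization, as $v_{\xi+1}\supseteq q^\xi$.)
\item[(S2)] Extensions of four different nodes $e^{\xi+1}_{(\xi,\eta)}$ $(\eta<\nu)$, or extensions of three different such nodes together with one extension of $v_{\xi+1}$, decide $0$. (This is goodness.)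
\item[(S3)] $e^{\xi+1}_{(\xi,\eta)}\supseteq p^\xi\supseteq v_\xi$. Hence $e^{\xi'+1}_{(\xi',\eta)}\supseteq v_{\xi'}\supseteq v_{\xi+1}$ for $\xi'>\xi$.
\item[(S4)] For $\theta\le\Theta$ the nodes of $\sigma_\theta$ are ordered as follows: $e^\theta_{(\xi,\eta')}<e^\theta_{(\xi,\eta)}$ for $\eta<\eta'$; $\ e^\theta_{(\xi,\eta)}<e^\theta_{(\xi',\eta')}$ for $\xi<\xi'$; and $e^\theta_a<v_\theta$ for all $a\in E_\theta$. (The second and third parts hold because $e^\theta_{(\xi,\eta)}\supseteq t_\xi{}^\frown0$, while $v_{\xi+1}\supseteq t_\xi{}^\frown1$ is contained in $v_\theta$ and in all nodes of later blocks.)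
\end{itemize}
Let $e_a=e_a^\Theta$.

\subsection{Homogenization}

We make the patterns uniform. Color $\{\zeta_1<\zeta_2<\zeta_3\}\in[\Theta]^3$ by the pair of functions
\[
(\eta_1,\eta_2)\mapsto\varepsilon^{\zeta_3}\big((\zeta_1,\eta_1),(\zeta_2,\eta_2)\big)\ \text{ on }\nu\times\nu,
\qquad
\{\eta,\eta'\}\mapsto\varepsilon^{\zeta_2}\big((\zeta_1,\eta),(\zeta_1,\eta')\big)\ \text{ on }[\nu]^2 .
\]
There are at most $2^\nu=\mu$ colors, so by \eqref{eq:ER} there is a homogeneous set $A\subseteq\Theta$ of type $\mu^+$. As $A$ has no last element, every pair from $A$ consists of the first two elements of some triple from $A$. Hence there are functions $F:\nu\times\nu\to2$ and $D:[\nu]^2\to2$ (we write $D(\eta,\eta')$ for $D(\{\eta,\eta'\})$) such that, for all $\eta_1,\eta_2$ and all $\eta\ne\eta'$,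
\begin{align}
\varepsilon^{\zeta_3}\big((\zeta_1,\eta_1),(\zeta_2,\eta_2)\big)&=F(\eta_1,\eta_2)&&(\zeta_1<\zeta_2<\zeta_3\text{ in }A),\label{eq:F}\\
\varepsilon^{\zeta_2}\big((\zeta_1,\eta),(\zeta_1,\eta')\big)&=D(\eta,\eta')&&(\zeta_1<\zeta_2\text{ in }A).\label{eq:D}
\end{align}
Next, color $\{\eta_1<\eta_2\}\in[\nu]^2$ by $(F(\eta_1,\eta_2),D(\eta_1,\eta_2))$. By \eqref{eq:ER} there are $B\subseteq\nu$ of type $\lambda^+$ and $f,d\in2$ with
\[
F(\eta_1,\eta_2)=f,\quad D(\eta_1,\eta_2)=d\qquad(\eta_1<\eta_2\text{ in }B).
\]
With (S1) and (S3) this yields two rules.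

\medskip
\noindent\textbf{Comb rule.} \emph{Let $\zeta_1<\zeta_2<\zeta_3$ in $A$ and $\eta_1<\eta_2$ in $B$, and let $\eta_3<\nu$. If $g_k\supseteq e^{\zeta_3+1}_{(\zeta_k,\eta_k)}$ for $k=1,2,3$ and $r'\supseteq v_{\zeta_3+1}$, then $\{g_1,g_2,g_3,r'\}$ decides $f$.}

\smallskip
\noindent\textbf{Balanced rule.} \emph{Let $\zeta_1<\zeta_2$ in $A$, let $\eta\ne\eta'$ be in $B$, and let $g\supseteq e^{\zeta_2+1}_{(\zeta_1,\eta)}$, $g'\supseteq e^{\zeta_2+1}_{(\zeta_1,\eta')}$, $r\supseteq p^{\zeta_2}$ and $r'\supseteq v_{\zeta_2+1}$. Then $\{g,g',r,r'\}$ decides $d$.}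
\medskip

For the comb rule use (S1) at $\xi=\zeta_3$ with $r=g_3\supseteq p^{\zeta_3}$, and \eqref{eq:F}; for the balanced rule use (S1) at $\xi=\zeta_2$ and \eqref{eq:D}. The names reflect the shapes: three nodes from three different blocks and one beyond them form a right comb, while two nodes of one block and two nodes beyond it form a balanced quadruple. Thus $f$ and $d$ take the place of the colors of these shapes in Proposition~\ref{prop:toy}.

\begin{lemma}\label{lem:f}
$f=0$.
\end{lemma}

\begin{proof}
Take $\zeta_0<\zeta_1<\cdots$ in $A$ and $\eta_0<\eta_1<\cdots$ in $B$. For $k_1<k_2<k_3<k_4<\omega$ we have $e_{(\zeta_{k_4},\eta_{k_4})}\supseteq v_{\zeta_{k_3}+1}$ by (S3), so by the comb rule the nodes $e_{(\zeta_{k_1},\eta_{k_1})},\dots,e_{(\zeta_{k_4},\eta_{k_4})}$ decide $f$. So all $4$-subsets of an infinite antichain decide $f$, and $f=0$ by (F6).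
\end{proof}

\section{Proof of Theorem A}\label{sec:cases}

As in Proposition~\ref{prop:toy}, the two cases are whether balanced quadruples, here those of the balanced rule, have color $0$ or $1$.

\subsection{Case $d=0$: a set of type $\alpha^*+\beta$}

We take part of one block, followed by one node from each of $\beta$ later blocks. Let $\zeta_0=\min A$, let $I$ be the set of the first $\alpha$ elements of $B$, let $A'\subseteq A\setminus\{\zeta_0\}$ have type $\beta$, and let $\langle\eta_\zeta:\zeta\in A'\rangle$ be a strictly increasing sequence of elements of $B$ larger than all elements of $I$. This is possible because $B$ has type $\lambda^+>\alpha+\beta$. Put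
\[
X=\{e_{(\zeta_0,\eta)}:\eta\in I\},\qquad Y=\{e_{(\zeta,\eta_\zeta)}:\zeta\in A'\}.
\]
By (S4), $X\cup Y$ has type $\alpha^*+\beta$. By (S3) all members of $Y$ extend $v_{\zeta_0+1}$. We check that all $4$-subsets decide $0$.
\begin{itemize}
\item Four nodes of $X$, or three of $X$ and one of $Y$: by (S2) at $\xi=\zeta_0$.
\item Two nodes of $X$ and two nodes of $Y$ with indices $\zeta<\zeta'$: by the balanced rule for the pair $\zeta_0<\zeta$, the color is $d=0$, as $e_{(\zeta,\eta_\zeta)}\supseteq p^\zeta$ and $e_{(\zeta',\eta_{\zeta'})}\supseteq v_{\zeta+1}$.
\item One node $e_{(\zeta_0,\eta)}$ of $X$ and three nodes of $Y$ with indices $\zeta<\zeta'<\zeta''$: by the comb rule with $\zeta_0<\zeta<\zeta'$ and $\eta<\eta_\zeta$, the color is $f=0$, as $e_{(\zeta'',\eta_{\zeta''})}\supseteq v_{\zeta'+1}$.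
\item Four nodes of $Y$: by the comb rule and (S3), the color is $f=0$.
\end{itemize}

\subsection{Case $d=1$: a set of type $\alpha+\beta^*$}

Now we take one node from each of $\alpha$ blocks, and beyond them a decreasing sequence. No such sequence is available yet: we have to build it above a node of the spine, and this is where the density of the patterns is used. The quadruples with one node in a block and three nodes in the sequence are zigzags. We make their color depend on the block node only, and then use five points as in \eqref{eq:five} to see that in each block this color is $0$ for all but at most one of the nodes with second index in $B$.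

\medskip
\noindent\emph{Building the decreasing sequence.} Let $A_0$ be the set of the first $\alpha$ elements of $A$, let $\zeta^*$ be the next element of $A$, and put $E=E_{\zeta^*}\supseteq A_0\times\nu$ and $\varepsilon=\varepsilon^{\zeta^*}$. Starting from $\sigma^0=\sigma^*_{\zeta^*}$, build a decreasing sequence of states $\sigma^i=(g^i,r_i)$, $i\le\Theta$, with index set $E$: let $(t^i,p_i,q_i,g^{i+1})$ be a realization of $\varepsilon$ below $\sigma^i$, which exists because $\varepsilon$ is dense below $\sigma^*_{\zeta^*}$, and put $r_{i+1}=p_i$; take unions at limits. For $i<i'$ we have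
\[
q_{i'}\supseteq t^{i'}\supseteq r_{i'}\supseteq p_i\supseteq t^i{}^\frown0,\qquad q_i\supseteq t^i{}^\frown1 ,
\]
so $q_{i'}<q_i$. As $\{g^{i+1}_a,g^{i+1}_b,p_i,q_i\}$ decides $\varepsilon(a,b)$, persistence gives
\begin{equation}\label{eq:two-two}
\{g^\Theta_a,g^\Theta_b,q_{i'},q_i\}\ \text{ decides }\ \varepsilon(a,b)\qquad(a\neq b\in E,\ i<i'<\Theta),
\end{equation}
and the same holds for all extensions of these nodes. The family $\{g^\Theta_a:a\in E\}\cup\{q_i:i<\Theta\}$ is an antichain, since $g^i_a$ is incomparable with $r_i\subseteq q_i$. By (F4) extend it to a fully decided family $\{\hat g_a:a\in E\}\cup\{y_i:i<\Theta\}$.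

\medskip
\noindent\emph{Homogenizing it.} Color $\{i_1<i_2<i_3<i_4\}\in[\Theta]^4$ by the color decided by $\{y_{i_1},\dots,y_{i_4}\}$ together with the function on $A_0\times\nu$ that sends $a$ to the color decided by $\{\hat g_a,y_{i_1},y_{i_2},y_{i_3}\}$. As $|A_0\times\nu|\le\nu$, there are at most $\mu$ colors. So by \eqref{eq:ER} there is a homogeneous $C\subseteq\Theta$ of type $\mu^+$. Since $C$ has no last element, every triple from $C$ begins a quadruple from $C$; thus there is $\rho:A_0\times\nu\to2$ such that
\begin{equation}\label{eq:rho}
\{\hat g_a,y_{i_1},y_{i_2},y_{i_3}\}\ \text{ decides }\ \rho(a)\qquad(a\in A_0\times\nu,\ i_1<i_2<i_3\text{ in }C).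
\end{equation}
All $4$-subsets of $\{y_i:i\in C\}$ decide the same color, which is $0$ by (F6).

\medskip
\noindent\emph{The five-point argument. For each $\zeta\in A_0$ there is at most one $\eta\in B$ with $\rho(\zeta,\eta)=1$.} Suppose that $\eta<\eta'$ in $B$ both have this property, and take $i_1<i_2<i_3$ in $C$. Consider the antichain
\[
\{\hat g_{(\zeta,\eta)},\ \hat g_{(\zeta,\eta')},\ y_{i_1},\ y_{i_2},\ y_{i_3}\}.
\]
By \eqref{eq:two-two}, the three $4$-subsets containing both of the first two nodes decide $\varepsilon^{\zeta^*}((\zeta,\eta),(\zeta,\eta'))$, and this is $D(\eta,\eta')=d=1$ by \eqref{eq:D}, as $\zeta<\zeta^*$ are in $A$. By \eqref{eq:rho} the other two $4$-subsets decide $1$. This contradicts (F6).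

\medskip
\noindent\emph{The homogeneous set.} The set $B$ has type $\lambda^+$, which is regular, so every subset of $B$ of size at most $\lambda$ is bounded in $B$. As $|A_0|\le\lambda$, we can choose recursively a strictly increasing sequence $\langle\eta_\zeta:\zeta\in A_0\rangle$ in $B$ with $\rho(\zeta,\eta_\zeta)=0$: at each step the previous choices are bounded in $B$, and at most one further element of $B$ has to be avoided. Let $C_0$ be the set of the first $\beta$ elements of $C$, and let
\[
W=\{\hat g_{(\zeta,\eta_\zeta)}:\zeta\in A_0\}\cup\{y_i:i\in C_0\}.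
\]
For $a\in E$ we have $\hat g_a\supseteq g^0_a\supseteq e^{\zeta^*}_a$, and $y_i\supseteq q_i\supseteq r_0=v^*_{\zeta^*}\supseteq v_{\zeta^*}$. So (S4) with $\theta=\zeta^*$ shows that the first part of $W$ increases with $\zeta$ and lies below the second part. As $y_{i'}<y_i$ for $i<i'$, the set $W$ has type $\alpha+\beta^*$.

We check that all $4$-subsets of $W$ decide $0$. Let $\zeta_1<\zeta_2<\cdots$ be the first indices of the nodes $\hat g$ involved. They are smaller than $\zeta^*$, so $\zeta_k+1\le\zeta^*$ and $\hat g_a\supseteq e_a^{\zeta_k+1}$ for all $a\in E_{\zeta_k+1}$.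
\begin{itemize}
\item Four $\hat g$'s, or three $\hat g$'s and one $y_i$: the fourth node extends $v_{\zeta_3+1}$, because $\hat g_{(\zeta_4,\eta_{\zeta_4})}\supseteq v_{\zeta_4}\supseteq v_{\zeta_3+1}$ by (S3), respectively $y_i\supseteq v_{\zeta^*}\supseteq v_{\zeta_3+1}$. By the comb rule the color is $f=0$.
\item Two $\hat g$'s and two $y$'s: by \eqref{eq:two-two} and \eqref{eq:F} the color is $\varepsilon^{\zeta^*}\big((\zeta_1,\eta_{\zeta_1}),(\zeta_2,\eta_{\zeta_2})\big)=F(\eta_{\zeta_1},\eta_{\zeta_2})=f=0$, as $\zeta_1<\zeta_2<\zeta^*$ are in $A$ and $\eta_{\zeta_1}<\eta_{\zeta_2}$ are in $B$.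
\item One $\hat g$ and three $y$'s: by \eqref{eq:rho} the color is $\rho(\zeta_1,\eta_{\zeta_1})=0$.
\item Four $y$'s: the color is $0$, as noted.
\end{itemize}

\subsection{Conclusion}

In both cases we have found in $M$ an antichain of type $\alpha^*+\beta$ or $\alpha+\beta^*$ all of whose $4$-subsets decide $0$. By (F5), applied in $V$, there is a $P_0$-homogeneous subset of $L$ of the same type. This proves Theorem~A. \qed

\begin{remark}
The assumption that no \emph{five} points are $P_1$-homogeneous was used in full only in the five-point argument. Everywhere else (F6) was applied to infinite antichains, and there it would suffice that $P_1$-homogeneous sets have bounded finite size.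
\end{remark}

\section{Proof of Theorem B}\label{sec:B}

(1) Suppose $L\to(\bigvee\mathcal K,5)^4$. Apply the relation to the colorings $c_1$ and $c_2$ of Lemma~\ref{lem:colorings}. Neither has a $P_1$-homogeneous set of size $5$. So some $K\in\mathcal K$ is the type of a $P_0$-homogeneous set for $c_1$, hence of the form $\alpha^*+\beta$, and some $K'\in\mathcal K$ is the type of a $P_0$-homogeneous set for $c_2$, hence of the form $\gamma+\delta^*$. The ordinals are countable because the types are.

Conversely, let $K=\alpha^*+\beta$ and $K'=\gamma+\delta^*$ be in $\mathcal K$, and put $\alpha_1=\max(\alpha,\gamma)$, $\beta_1=\max(\beta,\delta)$. A set of type $\alpha_1^*+\beta_1$ has a subset of type $K$, and a set of type $\alpha_1+\beta_1^*$ has a subset of type $K'$. So the relation follows from Theorem~A for $\alpha_1,\beta_1$.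

(2) Let $7\le n<\omega$ and suppose $L\to(\bigvee\mathcal K,n)^4$. Apply the relation to $c_3$. As there is no $P_1$-homogeneous set of size $7$, there is none of size $n$, so some $K\in\mathcal K$ is the type of a $P_0$-homogeneous set. By Lemma~\ref{lem:colorings}(3), $K$ is finite, hence an ordinal, or it is an infinite ordinal or a reversed ordinal. Conversely, if some $K\in\mathcal K$ is an ordinal or a reversed ordinal, then it is countable, and Proposition~\ref{prop:comb} gives $L\to(K,n)^4$. \qed

\begin{thebibliography}{9}
\bibitem{jech} Jech, \emph{Set Theory}.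
\bibitem{potpourri} \emph{A Potpourri of Partition Properties}, \\ \texttt{https://bonndoc.ulb.uni-bonn.de/xmlui/bitstream/handle/20.500.11811/}\\ \texttt{6143/3702.pdf?isAllowed=y\&sequence=1}.
\end{thebibliography}

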